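\title{Positive operators without invariant sublattices on separable Banach lattices}

\begin{abstract}
We prove that every infinite-dimensional separable real Banach lattice $X$ carries a positive operator whose only closed invariant sublattices are $\{0\}$ and $X$. If the norm is order continuous, the operator is a multiplication operator plus an operator of rank one. Otherwise it is a positive projection onto a copy of $c$ plus a nuclear operator, and the proof studies the analytic continuation of its resolvent. It follows that, in dimension at least two, the Banach lattices on which every positive operator has a non-trivial closed invariant sublattice are exactly the finite-dimensional and the non-separable ones.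
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $X$ is a real Banach lattice, that is, a real vector lattice with a complete norm such that $|x|\le|y|$ implies $\|x\|\le\|y\|$. We write $X_+=\{x\in X:x\ge0\}$. A linear operator $T:X\to X$ is \emph{positive} if $T(X_+)\subseteq X_+$; such an operator is automatically bounded. A \emph{sublattice} is a linear subspace $Y\subseteq X$ with $x\vee y\in Y$ and $x\wedge y\in Y$ for all $x,y\in Y$. It is \emph{$T$-invariant} if $T(Y)\subseteq Y$, and \emph{non-trivial} if $Y\ne\{0\}$ and $Y\neq X$.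

Since $x\vee y=\frac12(x+y+|x-y|)$ and $x\wedge y=\frac12(x+y-|x-y|)$, a subspace is a sublattice exactly when it is closed under $x\mapsto|x|$. So a non-zero sublattice contains a non-zero positive vector, and a line $\mathbb Re$ is a sublattice exactly when $e\geq0$ or $e\le0$: the one-dimensional invariant sublattices of $T$ are the lines spanned by positive eigenvectors. Larger sublattices forget part of the underlying space. In $C(K)$ a relation $\alpha x(s)=\beta x(t)$ with $\alpha,\beta\ge0$ defines one, and in $L^p$ so does measurability with respect to a smaller $\sigma$-algebra. An invariant sublattice is thus a positive eigenvector or a coarser structure of this kind that $T$ respects.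

In two cases every positive $T$ has a non-trivial closed invariant sublattice. If $2\le\dim X=d<\infty$, then $X$ is lattice isomorphic to $\mathbb R^d$ (fact (F1) below), $T$ is a matrix with non-negative entries, and a Perron--Frobenius eigenvector $e\ge0$ spans such a sublattice. If $X$ is non-separable, take $x\ne0$ and let $S\ni x$ be the smallest set closed under rational linear combinations, $\vee$, $\wedge$ and $T$. It is countable, and by continuity of all these operations $\overline S$ is a non-zero closed $T$-invariant sublattice; being separable, it is not $X$. For the remaining lattices, \cite{ISPO} records that every positive compact operator on a Banach lattice of dimension at least two has a non-trivial closed invariant sublattice, and that there are positive operators without one on various infinite-dimensional separable Banach lattices, among them AM-spaces and lattices with order continuous norm, both atomic and non-atomic (for example $L^p$ of the circle, $1\le p<\infty$). This leads to the following problem \cite[Question 5.2]{ISPO}.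

\begin{quote}
\emph{Is there an infinite-dimensional separable Banach lattice on which every positive operator has a non-trivial closed invariant sublattice?}
\end{quote}

One could hope for a rigid example. If $K$ is positive and compact, then $\lambda I+K$ has the same invariant sublattices as $K$, so a lattice on which all positive operators have this form would answer the question in the affirmative. We show that no separable lattice is rigid enough. The notions in the statement are recalled in Section~\ref{sec:facts}; $c$ is the space of convergent real sequences with the supremum norm.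

\begin{theorem}\label{thm:main}
Let $X$ be an infinite-dimensional separable real Banach lattice. Then there is a positive operator $T:X\to X$ with no non-trivial closed invariant sublattice. More precisely:
\begin{enumerate}
\item[(A)] if the norm of $X$ is order continuous, $T$ can be taken to be a positive multiplication (central) operator plus a positive operator of rank one;
\item[(B)] if the norm of $X$ is not order continuous, $T$ can be taken to be $P+N$, where $P$ is a positive projection whose range is isomorphic to the Banach space $c$, and $N$ is nuclear.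
\end{enumerate}
\end{theorem}

So the answer to the question is negative. Together with the two cases treated above, the theorem gives a classification.

\begin{corollary}\label{cor:class}
Let $X$ be a real Banach lattice with $\dim X\ge2$. Every positive operator on $X$ has a non-trivial closed invariant sublattice if and only if $X$ is finite-dimensional or non-separable.
\end{corollary}

Part (B) also shows that in the result on compact operators quoted above, ``compact'' cannot be weakened to ``positive projection plus nuclear operator'' on any separable Banach lattice whose norm is not order continuous.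

Both operators grow out of a diagonal matrix plus a positive matrix of rank one, examined in Section~\ref{sec:three}. Section~\ref{sec:A} proves (A). Section~\ref{sec:examples} shows what changes without order continuity, Sections~\ref{sec:frame} and~\ref{sec:operator} construct the operator in (B), and Sections~\ref{sec:resolvent} and~\ref{sec:end} determine its invariant sublattices.

\section{Facts about Banach lattices}\label{sec:facts}

Vectors $x,y$ are \emph{disjoint} if $|x|\wedge|y|=0$. An \emph{ideal} is a subspace $I$ such that $|x|\le|y|$ and $y\in I$ imply $x\in I$. The dual $X^*$ is a Banach lattice, $|g(x)|\le|g|(|x|)$ and $\||g|\|=\|g\|$; hence for $x\ge0$ there is $\tau\in X^*_+$ with $\|\tau\|\le1$ and $\tau(x)=\|x\|$, namely the modulus of a norming functional. A functional $\varphi\in X^*_+$ is \emph{strictly positive} if $\varphi(x)>0$ whenever $0\ne x\ge0$. We write $x\otimes\varphi$ for the operator $y\mapsto\varphi(y)x$. An operator is \emph{nuclear} if it has the form $\sum_nx_n\otimes\varphi_n$ with $\sum_n\|x_n\|\|\varphi_n\|<\infty$, and a positive operator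 $M$ is \emph{central} if $M\le kI$ for some number $k$. For a closed subspace $Y$ put $Y^\perp=\{g\in X^*:g|_Y=0\}$; by the Hahn--Banach theorem, $x\in Y$ if and only if $g(x)=0$ for all $g\in Y^\perp$. The norm is \emph{order continuous} if $\|x_\alpha\|\to0$ for every decreasing net $(x_\alpha)$ with infimum $0$. We use the following facts.

\begin{enumerate}
\item[(F1)] An Archimedean vector lattice of finite dimension $d$ is lattice isomorphic to $\mathbb R^d$. Hence a $d$-dimensional sublattice of a Banach lattice has a basis of $d$ pairwise disjoint positive vectors.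
\item[(F2)] A vector $u\ge0$ is a \emph{quasi-interior point} if the ideal $X_u=\{x:|x|\le ku\text{ for some }k\}$ is dense. If $(y_n)$ is dense in $X$ and $v\geq0$, then $u=v+\sum_n2^{-n}|y_n|/(1+\|y_n\|)$ is a quasi-interior point with $u\ge v$. For such $u$ and $x\in X_+$ we have $x\wedge ku\to x$: if $y\in X_u$, then $y^+\wedge ku=y^+$ for large $k$ and $|x\wedge ku-y^+\wedge ku|\le|x-y^+|\le|x-y|$, so $\|x\wedge ku-x\|\le2\|x-y\|$. As $x\wedge ku\le k(x\wedge u)$, it follows that $u$ is a \emph{weak unit}: $x\wedge u\neq0$ whenever $0\ne x\ge0$.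
\item[(F3)] If $X$ is separable, bounded subsets of $X^*$ are weak* metrizable and relatively weak* compact, and $\varphi=\sum_n2^{-n}\tau_n$, with $(\tau_n)$ weak* dense in the positive part of the unit ball of $X^*$, is strictly positive: if $x\ge0$ and $\varphi(x)=0$, then $\tau(x)=0$ for all such $\tau$, so $\|x\|=0$.
\item[(F4)] (Kakutani) The ideal $X_u$ with the norm $\|x\|_u=\inf\{k:|x|\le ku\}$ is lattice isometric to $C(K)$ for a compact Hausdorff space $K$, with $u$ corresponding to $1$. Since $\|x\|\le\|u\|\|x\|_u$, uniform convergence implies convergence in $X$. A positive functional on $X$ restricts to a regular Borel measure on $K$. Conversely, let $u$ be a quasi-interior point and let $\theta$ be a linear functional on $X_u$ with $0\le\theta\le k\tau$ for some $\tau\in X_+^*$. Then $|\theta(x)|\le k\tau(|x|)\le k\|\tau\|\|x\|$, so $\theta$ extends continuously to $X$, and the extension is positive by (F2).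
\item[(F5)] \cite[Theorem 1.b.14]{LT} If the norm is order continuous and $X$ has a weak unit, then $X$ can be identified with an ideal of $L^1(\Omega,\Sigma,\mu)$, $\mu$ a probability measure, so that $L^\infty\subset X\subset L^1$ with continuous inclusions and $X$ is dense in $L^1$.
\item[(F6)] \cite[Theorem 2.4.2]{MN} If the norm is not order continuous, there are $v\in X_+$, $\delta>0$ and pairwise disjoint $f_n$ with $0\le f_n\le v$ and $\|f_n\|\ge\delta$.
\end{enumerate}

\section{A diagonal matrix plus a rank-one matrix}\label{sec:three}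

Let $m_1,m_2,m_3\ge0$ be distinct, let $w(x)=w_1x_1+w_2x_2+w_3x_3$ with $w_i>0$, and consider on $\mathbb R^3$ the positive operator $(Tx)_i=m_ix_i+w(x)$. Let $Y\ne\{0\}$ be an invariant sublattice and $0\ne y\in Y_+$. All coordinates of $Ty\in Y$ are strictly positive, so the supports of the disjoint basis given by (F1) partition $\{1,2,3\}$.

Suppose $\dim Y=2$. After renumbering, the basis is $(\alpha,\beta,0)$, $(0,0,1)$ with $\alpha,\beta>0$, and $Y=\{x:\beta x_1=\alpha x_2\}$. From $T(0,0,1)=(w_3,w_3,m_3+w_3)\in Y$ we get $\alpha=\beta$. Then $T(1,1,0)=(m_1+s,m_2+s,s)$ with $s=w_1+w_2$ lies in $Y$ only if $m_1=m_2$, which we have excluded.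

Suppose $Y=\mathbb Re$ with $e\ge0$ and $Te=\lambda e$. Then $(\lambda-m_i)e_i=w(e)>0$, so $\lambda>\max_im_i$ and $e_i=w(e)/(\lambda-m_i)$. Applying $w$ we obtain
\begin{equation}\label{eq:secular}
1=\sum_i\frac{w_i}{\lambda-m_i}.
\end{equation}
On $(\max_im_i,\infty)$ the right-hand side decreases from $+\infty$ to $0$, so \eqref{eq:secular} has exactly one solution there, and $T$ has exactly one non-trivial invariant sublattice.

The three ingredients have separate tasks. The rank-one term puts a strictly positive vector into $Y$. The multiplier separates the coordinates and excludes every proper sublattice that is not a line. The line survives because the supremum of the $m_i$ is attained, which makes the right-hand side of \eqref{eq:secular} unbounded. With infinitely many coordinates and $m_n\uparrow1$, the right-hand side is at most $\sum_nw_n/(1-m_n)$ for $\lambda\ge1$, and this can be made smaller than $1$. This is the only point at which infinite dimension is needed.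

\section{Order continuous norm}\label{sec:A}

Let $X$ be infinite-dimensional and separable with order continuous norm. By (F2) it has a weak unit, so we regard $X$ as an ideal of $L^1(\Omega,\Sigma,\mu)$ as in (F5). Points of $\Omega$ have no intrinsic meaning, and the right substitute for ``$m$ separates the coordinates'' is that $m$ generates $\Sigma$ modulo null sets: every set in $\Sigma$ differs by a null set from a set in the $\sigma$-algebra $\sigma(m)$ generated by $m$.

\begin{lemma}\label{lem:multiplier}
There is a measurable function $m$ with $0\le m<1$, $\operatorname{ess\,sup}m=1$ and $\int(1-m)^{-1}d\mu<\infty$ that generates $\Sigma$ modulo null sets.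
\end{lemma}

\begin{proof}
The space $L^1(\mu)$ is separable, because $X$ is separable, dense and continuously included, and it is infinite-dimensional, because it contains $X$. Choose $A_k\in\Sigma$ $(k\ge1)$ whose indicators are $L^1$-dense among all indicators. Every $1_A$ is an almost everywhere limit of a sequence of functions $1_{A_k}$, so the $A_k$ generate $\Sigma$ modulo null sets. Put $a=\sum_k3^{-k}1_{A_k}$, with values in $[0,\frac12]$. The map $(d_k)\mapsto\sum_k3^{-k}d_k$ on $\{0,1\}^{\mathbb N}$ is continuous and injective, since two sequences that first differ at $k$ have images at distance at least $3^{-k}-\sum_{l>k}3^{-l}>0$. It therefore maps $\{d_k=1\}$ onto a compact set whose preimage under $a$ is $A_k$, and $a$ generates $\Sigma$ modulo null sets.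

It remains to rescale $a$ so that it approaches $1$ on small sets. Let $\nu$ be the distribution of $a$. Its support is infinite, for otherwise $a$ would take finitely many values almost everywhere and $L^1(\mu)$ would be finite-dimensional. So the support contains a strictly monotone sequence, and disjoint intervals around its terms have positive measures tending to $0$. Choose among them $B_2,B_3,\dots$ with $\nu(B_k)\le4^{-k}$, omitting at least one, and let $B_1$ be the complement of their union in $[0,\frac12]$. Then $\nu(B_k)>0$ for all $k\ge1$. Put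
\[
m=1-2^{-k}+2^{-k-2}a\qquad\text{on }\{a\in B_k\}.
\]
On $\{a\in B_k\}$ the values of $m$ lie in $I_k=[1-2^{-k},1-2^{-k-1})$. These intervals are disjoint and $a=2^{k+2}(m-1+2^{-k})$ on $\{m\in I_k\}$, so $a$ is a Borel function of $m$ and $m$ generates $\Sigma$ modulo null sets. Further $\operatorname{ess\,sup}m=1$ because $\nu(B_k)>0$ for all $k$, and $\int(1-m)^{-1}d\mu\le\sum_k2^{k+1}\nu(B_k)<\infty$.
\end{proof}

The partition of $\{1,2,3\}$ in Section~\ref{sec:three} becomes a $\sigma$-algebra.

\begin{lemma}\label{lem:sigma}
Let $Y$ be a closed sublattice of $X$ containing a function $e$ with $e>0$ almost everywhere. Then $\Sigma_Y=\{A\in\Sigma:e1_A\in Y\}$ is a $\sigma$-algebra containing the null sets, $\mathcal A=\{g\in L^\infty:eg\in Y\}$ is the space of bounded $\Sigma_Y$-measurable functions, and $Y=\overline{e\mathcal A}$. If $\Sigma_Y=\Sigma$, then $Y=X$.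
\end{lemma}

\begin{proof}
The space $\mathcal A$ contains the constants, is a sublattice because $e|g|=|eg|$, and is uniformly closed because $\|eg\|\le\|g\|_\infty\|e\|$. If $g_k\in\mathcal A$ increase to a bounded function $g$, then $eg-eg_k$ decreases to $0$ almost everywhere, so $eg_k\to eg$ in norm by order continuity, and $g\in\mathcal A$. Consequently $\Sigma_Y$ is closed under complements ($1-1_A$), finite intersections ($1_A\wedge1_B$) and increasing unions, and it contains the null sets as $0\in Y$. For $g\in\mathcal A$ and $t\in\mathbb R$ the functions $k(g-t)^+\wedge1\in\mathcal A$ increase to $1_{\{g>t\}}$, so $g$ is $\Sigma_Y$-measurable. Conversely, a bounded $\Sigma_Y$-measurable function is a uniform limit of $\Sigma_Y$-simple functions and lies in $\mathcal A$.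

For $x\in X_+$ we have $x\wedge ke=e\,((x/e)\wedge k)$, and $x\wedge ke\uparrow x$ almost everywhere, hence in norm. If $x\in Y_+$, then $x\wedge ke\in Y$, so $x\wedge ke\in e\mathcal A$; this gives $Y=Y_+-Y_+=\overline{e\mathcal A}$. If $\Sigma_Y=\Sigma$, then $\mathcal A=L^\infty$ and $x\wedge ke\in Y$ for every $x\in X_+$, so $Y=X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(A)]
Take $m$ from Lemma~\ref{lem:multiplier}, choose $\varepsilon>0$ with $\varepsilon\int(1-m)^{-1}d\mu<1$, and put
\[
Tx=mx+\varepsilon\Big(\int x\,d\mu\Big)1 .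
\]
Multiplication by $m$ acts on the ideal $X$ and lies between $0$ and $I$, and $1\in L^\infty\subset X$, so $T$ is a positive operator of the required form.

$T$ has no positive eigenvector. If $0\ne e\ge0$ and $Te=\lambda e$, then $(\lambda-m)e=\varepsilon\int e\,d\mu>0$ almost everywhere. Hence $\lambda>m$ almost everywhere, $\lambda\ge\operatorname{ess\,sup}m=1$, and integrating $e=\varepsilon(\int e\,d\mu)/(\lambda-m)$ gives the contradiction
\[
1=\varepsilon\int\frac{d\mu}{\lambda-m}\le\varepsilon\int\frac{d\mu}{1-m}<1 .
\]

Let $Y\ne\{0\}$ be a closed invariant sublattice and $0\ne y\in Y_+$. Then $e=Ty\in Y$ satisfies $e\ge\varepsilon\int y\,d\mu>0$, and Lemma~\ref{lem:sigma} applies. If every set in $\Sigma_Y$ had measure $0$ or $1$, then $\mathcal A$ would consist of constants, $Y=\mathbb Re$, and $e$ would be a positive eigenvector. So there is $A\in\Sigma_Y$ with $0<\mu(A)<1$. To isolate the multiplier we cancel the rank-one term: with $\gamma=\int_Ae\,d\mu\big/\int e\,d\mu$,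
\[
T(e1_A)-\gamma\,Te=e\,m\,(1_A-\gamma)\in Y .
\]
Thus $m(1_A-\gamma)$ is $\Sigma_Y$-measurable. Since $e>0$ almost everywhere, $0<\gamma<1$, so the $\Sigma_Y$-measurable function $1_A-\gamma$ has no zero and $m$ is $\Sigma_Y$-measurable. As $m$ generates $\Sigma$ modulo null sets and $\Sigma_Y$ contains the null sets, $\Sigma_Y=\Sigma$ and $Y=X$.
\end{proof}

\section{Two examples without order continuity}\label{sec:examples}

Order continuity supplied the measurable multiplier $m$ and the indicator functions in Lemma~\ref{lem:sigma}. Without it the operators of part (A) may not suffice.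

\begin{example}\label{ex:circle}
Let $X=C(\mathbb T)$, $\mathbb T$ the unit circle, and $Tx=mx+w(x)e$ with $m,e\in X_+$ and $w\in X_+^*$. The continuous function $s\mapsto m(s)-m(-s)$ is odd, so it vanishes at some $s$; put $t=-s$. If $e(s)=e(t)=0$, then $\{x:x(s)=0\}$ is a non-trivial closed invariant sublattice, and otherwise $\{x:e(t)x(s)=e(s)x(t)\}$ is one.
\end{example}

\begin{example}\label{ex:c}
Let $X=c$, write $x_\infty=\lim_nx_n$, and let $(Tx)_n=m_nx_n+w(x)$, where $m_n=1-2^{-n}$ and $w(x)=\sum_nw_nx_n+w_\infty x_\infty$ with $w_n>0$, $\sum_nw_n<\infty$, $w_\infty\ge0$. If $0\ne e\ge0$ and $Te=\lambda e$, then $(\lambda-m_n)e_n=w(e)>0$ and, in the limit, $(\lambda-1)e_\infty=w(e)$. So $\lambda>1$ and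
\[
1=\sum_n\frac{w_n}{\lambda-m_n}+\frac{w_\infty}{\lambda-1}.
\]
Conversely, a solution $\lambda>1$ gives the positive eigenvector $((\lambda-m_n)^{-1})_n$. If $w_\infty>0$, the right-hand side decreases continuously from $+\infty$ to $0$ on $(1,\infty)$ and a solution exists. If $w_\infty=0$ and $\sum_n2^nw_n<1$, there is none.
\end{example}

On $c$, then, the diagonal-plus-rank-one operator is a candidate, provided that the strictly positive functional $w$ has no mass at infinity. The plan for (B) is to find a complemented copy of $c$ in $X$, to run this operator on it, and to bring in the rest of $X$ by a small nuclear term.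

\section{A copy of $c$ and a functional without mass at infinity}\label{sec:frame}

From now on $X$ is separable and its norm is not order continuous. Put $\varepsilon_n=8^{-n}/32$.

\begin{proposition}\label{prop:frame}
There are $u,p_1,p_2,\ldots\in X_+$, functionals $\psi,\psi_1,\psi_2,\ldots,w\in X_+^*$ and a constant $C$ such that
\begin{enumerate}
\item[(a)] $u$ is a quasi-interior point, $\sum_{n\le N}p_n\le u$ for all $N$, and $p_n\wedge p_k=0$ if $|n-k|\ge2$;
\item[(b)] $\|\psi_n\|\le C$, $\psi_n\to\psi$ weak*, $\psi_n(u)=1$, and $\psi_n(p_k)=\delta_{nk}$;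
\item[(c)] $w$ is strictly positive, $w\ge\sum_n\varepsilon_n\psi_n$, $w(u)\le\frac1{64}$, $w(p_n)\le8^{-n}/8$, and $w(u)=\sum_nw(p_n)$.
\end{enumerate}
\end{proposition}

For $X=c$ take $u=\mathbf1=(1,1,\dots)$, the unit vectors $p_n$, the coordinate functionals $\psi_n$, and $w=\sum_n\varepsilon_n\psi_n$; the last condition in (c) says that $w_\infty=0$.

\begin{example}\label{ex:interval}
For $X=C[0,1]$ let $u=1$ and $t_n=2^{1-n}$, let $\psi_n$ and $\psi$ be the evaluations at $t_n$ and at $0$, let $p_n$ be the piecewise linear function with nodes $t_k$ and $p_n(t_k)=\delta_{nk}$, and let $w(x)=\kappa\int_0^1x(t)t^2dt+\sum_n\varepsilon_nx(t_n)$ with $\kappa>0$ small. Here neighbors overlap, and this cannot be avoided. If all $p_n$ were disjoint, $p_1$ would take both the value $0$ and a positive value, so $0<p_1<\frac12$ on an open interval, where the other $p_n$ vanish. For a continuous $b\ne0$ with $0\le b\le1$ supported in that interval, $u-\sum_{n\le N}p_n\ge b/2$ for all $N$, so $w(u)-\sum_nw(p_n)\geq w(b)/2>0$.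
\end{example}

For the same reason the disjoint vectors $f_n$ of (F6) cannot serve as the $p_n$. They only locate the functionals $\psi_n$; the $p_n$ have to be a partition of unity of almost all of $K$.

\begin{proof}[Proof of Proposition~\ref{prop:frame}]
Take $v,\delta,f_n$ from (F6) and a quasi-interior point $u\ge v$ from (F2), and identify $X_u$ with $C(K)$ as in (F4); then $0\le f_n\le1$. Fix $\eta>0$ with $\eta\|u\|\le\delta/2$. The sets $F_n=\{f_n\ge\eta\}$ are closed, the sets $U_n=\{f_n>0\}\supset F_n$ are open, and the $U_n$ are pairwise disjoint.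

\emph{Step 1: the functionals $\psi_n$.} We want probability measures on the $F_n$ that are uniformly bounded for the norm of $X$. Since $0\le f_n-(f_n-\eta u)^+=f_n\wedge\eta u\le\eta u$, we have $\|(f_n-\eta u)^+\|\ge\delta/2$. Choose $\tau_n\in X_+^*$ with $\|\tau_n\|\le1$ and $\tau_n((f_n-\eta u)^+)\ge\delta/2$, and let $\rho_n$ be its measure on $K$. As $(f_n-\eta)^+\le1_{F_n}$, we get $\rho_n(F_n)\ge\delta/2$. The functional $\psi_n(x)=\rho_n(F_n)^{-1}\int_{F_n}x\,d\rho_n$ on $X_u$ satisfies $0\le\psi_n\le\frac2\delta\tau_n$, so by (F4) it extends to $\psi_n\in X_+^*$ with $\|\psi_n\|\le C=2/\delta$, and $\psi_n(u)=1$. This uniform bound is what the failure of order continuity provides. By (F3) we may pass to a subsequence of $(f_n)$ so that $\psi_n\to\psi$ weak*.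

\emph{Step 2: removing the mass at infinity.} The role of the point $\infty$ is played by the closed set $E_\infty=\bigcap_nE_n$, where $E_n=\overline{\bigcup_{k\ge n}F_k}$. Since $U_k$ is open, contains $F_k$ and misses $F_i$ for $i\ne k$, we have $F_k\cap E_n=\emptyset$ for $n>k$. The set $E_\infty$ has empty interior: a non-empty open set $W\subset E_\infty$ lies in $E_1$, so it meets some $F_k$, which contradicts $W\subset E_{k+1}$. Let $\varphi$ be a strictly positive functional (F3), $\rho$ its measure, and $w_0(x)=\int_{K\setminus E_\infty}x\,d\rho$ for $x\in X_u$. As $0\le w_0\le\varphi$, (F4) extends $w_0$ to a positive functional on $X$. It is still strictly positive. Indeed, let $0\ne x\in X_+$. By (F2) the open set $W=\{x\wedge u>0\}$ is non-empty, hence so is the open set $W\setminus E_\infty$. By Urysohn's lemma there is $b\in C(K)$ with $0\le b\le1$, $b\neq0$, vanishing off $W\setminus E_\infty$. Then $y=b\cdot(x\wedge u)$ satisfies $0\ne y\geq0$, $y\le x$ and $y=0$ on $E_\infty$, so $w_0(x)\ge w_0(y)=\varphi(y)>0$.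

\emph{Step 3: functions shrinking to $E_\infty$.} Put $u_1=1$ and $W_1=K$. Suppose that $u_n\in C(K)$ and an open set $W_n\supset E_n$ with $u_n=1$ on $W_n$ are given. The closed set $E_{n+1}$ lies in the open set $W_n\setminus F_n$, so by regularity of $\rho$ there is an open set $O_{n+1}$ with $E_{n+1}\subset O_{n+1}\subset W_n\setminus F_n$ and $\rho(O_{n+1}\setminus E_{n+1})\le\frac1{n+1}$. By normality choose an open $W_{n+1}$ with $E_{n+1}\subset W_{n+1}\subset\overline{W_{n+1}}\subset O_{n+1}$, and by Urysohn's lemma $u_{n+1}\in C(K)$ with $0\le u_{n+1}\le1$, equal to $1$ on $W_{n+1}$ and to $0$ off $O_{n+1}$. Then: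
\begin{enumerate}
\item[(i)] $\{u_{n+1}>0\}\subset\{u_n=1\}$, because $O_{n+1}\subset W_n$; in particular $u_{n+1}\le u_n$.
\item[(ii)] $\psi_n(u_k)=1$ for $k\le n$ and $\psi_n(u_k)=0$ for $k>n$. Indeed, $F_n\subset E_k\subset W_k$ for $k\le n$, while $u_k\le u_{n+1}=0$ on $F_n$ for $k>n$.
\item[(iii)] $w_0(u_n)\to0$, because $w_0(u_n)\le\rho(O_n\setminus E_\infty)\le\frac1n+\rho(E_n\setminus E_\infty)$ for $n\ge2$ and the sets $E_n\setminus E_\infty$ decrease to $\emptyset$.
\end{enumerate}

\emph{Step 4: fast decay.} Choose $\kappa>0$ with $\kappa w_0(u)\le8^{-1}/16$ and then, by (iii), indices $1=n_1<n_2<\cdots$ with $\kappa w_0(u_{n_k})\le8^{-k}/16$. Replace $(u_k,\psi_k)$ by $(u_{n_k},\psi_{n_k})$. Then $u_1=u$, $\psi_k\to\psi$, (ii) persists, and so does (i), by monotonicity. Put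
\[
p_n=u_n-u_{n+1},\qquad w=\kappa w_0+\sum_n\varepsilon_n\psi_n .
\]
We have $\sum_{n\le N}p_n=u-u_{N+1}\le u$. If $k\ge n+2$ and $p_k(s)>0$, then $u_k(s)>0$, so $u_{k-1}(s)=1$ by (i); since $k-1\geq n+1$, also $u_n(s)=u_{n+1}(s)=1$ and $p_n(s)=0$. This proves (a), and (ii) gives $\psi_n(p_k)=\delta_{nk}$. The functional $w$ dominates both $\kappa w_0$ and $\sum_n\varepsilon_n\psi_n$, and by (ii)
\[
w(u_n)\le\frac{8^{-n}}{16}+\sum_{k\ge n}\varepsilon_k=8^{-n}\Big(\frac1{16}+\frac1{28}\Big)\le\frac{8^{-n}}8 .
\]
Hence $w(u)\le\frac1{64}$, $w(p_n)\le w(u_n)\le8^{-n}/8$, and $w(u)-\sum_{n\le N}w(p_n)=w(u_{N+1})\to0$.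
\end{proof}

\section{The operator}\label{sec:operator}

For $a\in c$ with limit $a_\infty$ and for $x\in X$ define
\[
Ja=a_\infty u+\sum_n(a_n-a_\infty)p_n,\qquad Qx=(\psi_n(x))_n .
\]
In Example~\ref{ex:interval}, $Q$ samples a function at the nodes $t_n$ and $J$ interpolates linearly. The series converges because $\sum_{n=N}^{N'}|a_n-a_\infty|p_n\le\sup_{n\ge N}|a_n-a_\infty|\,u$. Its partial sums give $Ja=\lim_N\big[a_\infty(u-\sum_{n\le N}p_n)+\sum_{n\le N}a_np_n\big]$, so $J:c\to X$ is positive; and $J\mathbf1=u$, so $|Ja|\le\|a\|_\infty u$ and $J(c)\subset X_u$. By (b), $Q$ is a bounded positive operator into $c$, the limit of $Qx$ is $\psi(x)$, $Qu=\mathbf1$, and $\psi_k(Ja)=a_\infty+(a_k-a_\infty)$, that is, $QJ=I_c$. Hence $P=JQ$ is a positive projection and $J$ is an isomorphism of $c$ onto its range.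

Let $m_n=1-2^{-n}$ and let $M:c\to c$, $Ma=(m_na_n)$; note that $Ma$ has the same limit as $a$. The operator $JMQ+u\otimes w$ is the transplant of Example~\ref{ex:c}, but its range lies in $J(c)$, and the closed sublattice generated by $J(c)$ is invariant and need not be $X$. So the range must be made to reach $\ker Q$. Let $(x_i)$ be a sequence in $X_u$ that is dense in $X$, and let $z^{(i)}=s_i(x_i-JQx_i)\in X_u$ with $s_i>0$ so small that $|z^{(i)}|\le u$. Then $Qz^{(i)}=0$, and since $x_i=s_i^{-1}z^{(i)}+JQx_i$,
\begin{equation}\label{eq:span}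
X\text{ is the closed linear span of }u,\text{ the }p_n\text{ and the }z^{(i)}.
\end{equation}
Put $z_n=0$ for even $n$ and $z_{4i-3}=z_{4i-1}=z^{(i)}$ for $i\geq1$. The even indices are left free, and each $z^{(i)}$ is used twice, for the sake of the lattice arguments in Section~\ref{sec:end}. Define $S:c\to X$ and $T:X\to X$ by
\[
Sa=JMa+\sum_n\varepsilon_na_nz_n,\qquad T=SQ+u\otimes w .
\]

\begin{lemma}\label{lem:T}
The operator $T$ is positive, and $T-P$ is nuclear.
\end{lemma}

\begin{proof}
The operator $JMQ$ is positive. For $x\ge0$, the inequalities $z_n\ge-u$ and $w\ge\sum_n\varepsilon_n\psi_n$ give $\sum_n\varepsilon_n\psi_n(x)z_n+w(x)u\ge0$: the rank-one term pays for the lack of positivity of the $z_n$. Since $J(a-Ma)=\sum_n2^{-n}a_np_n$,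
\[
T-P=-\sum_n2^{-n}p_n\otimes\psi_n+\sum_n\varepsilon_nz_n\otimes\psi_n+u\otimes w,
\]
which is nuclear because $\|p_n\|,\|z_n\|\le\|u\|$ and $\|\psi_n\|\le C$.
\end{proof}

The images under $S$ of the unit vectors of $c$ are $\xi_n=m_np_n+\varepsilon_nz_n$. For $g\in X^*$ we have $\sum_n|g(p_n)|\le|g|(u)$ by (a) and $|g(z_n)|\le|g|(u)$, so $\sum_n|g(\xi_n)|<\infty$, and we may define the mass at infinity $g_\infty=g(u)-\sum_ng(p_n)$. Applying $g$ to $JMa=a_\infty u+\sum_n(m_na_n-a_\infty)p_n$ and collecting terms, we get
\begin{equation}\label{eq:gS}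
g(Sa)=\sum_na_n\,g(\xi_n)+a_\infty g_\infty\qquad(a\in c,\ g\in X^*).
\end{equation}
Also $QS=M$, because $QJ=I_c$ and $Qz_n=0$. For $g=w$ we have $w_\infty=0$ by (c). Put $q_n=w(\xi_n)=m_nw(p_n)+\varepsilon_nw(z_n)$. From $w(p_n)\ge\varepsilon_n\psi_n(p_n)=\varepsilon_n$, $|w(z_n)|\le w(u)\le\frac1{64}$ and $\frac12\le m_n<1$ we obtain $\varepsilon_n(\frac12-\frac1{64})\le q_n\le2w(p_n)$, hence
\begin{equation}\label{eq:q}
0<q_n\le\frac{8^{-n}}4,\qquad4\sum_n2^nq_n\le\sum_n4^{-n}=\frac13 .
\end{equation}
The numbers $q_n$ take over the role of the weights $w_n$ in Example~\ref{ex:c}.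

\section{The resolvent}\label{sec:resolvent}

In Section~\ref{sec:A} the operator acted pointwise up to a rank-one term, and a sublattice could be compared with it point by point. The present $T$ does not act pointwise on $K$. We therefore study an invariant subspace $Y$ through $Y^\perp$, and show that a single positive vector in $Y$ confines the values of the functionals $g\in Y^\perp$ on $u$ and on the $\xi_n$ to finitely many degrees of freedom.

Let $U=\mathbb C\setminus(\{m_n:n\ge1\}\cup\{1\})$, a connected open set. For $g\in X^*$ and $y\in X$ define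
\begin{gather*}
G_g(\lambda)=g(u)+\sum_n\frac{g(\xi_n)}{\lambda-m_n}+\frac{g_\infty}{\lambda-1},\qquad
B_{g,y}(\lambda)=\sum_n\frac{g(\xi_n)\psi_n(y)}{\lambda-m_n}+\frac{g_\infty\psi(y)}{\lambda-1},\\
D(\lambda)=\lambda-G_w(\lambda)=\lambda-w(u)-\sum_n\frac{q_n}{\lambda-m_n},\\
h_y(\lambda)=w(y)+B_{w,y}(\lambda)=w(y)+\sum_n\frac{q_n\psi_n(y)}{\lambda-m_n}.
\end{gather*}
The numerators are summable, so the series converge locally uniformly and these functions are analytic on $U$.

They arise as follows. For real $\lambda\in U$ let $a(\lambda)=((\lambda-m_n)^{-1})_n\in c$, with limit $(\lambda-1)^{-1}$, and $v(\lambda)=u+Sa(\lambda)$. By \eqref{eq:gS}, $g(v(\lambda))=G_g(\lambda)$. Moreover $Qv(\lambda)=\mathbf1+Ma(\lambda)=\lambda a(\lambda)$, so $Tv(\lambda)=\lambda Sa(\lambda)+G_w(\lambda)u$, that is,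
\[
(\lambda-T)v(\lambda)=D(\lambda)u .
\]
Thus $D(\lambda)=0$ is the analogue of \eqref{eq:secular}, a real zero $\mu$ of $D$ gives $Tv(\mu)=\mu v(\mu)$, and $G_g/D$ is the analytic continuation of $\lambda\mapsto g((\lambda-T)^{-1}u)$. We shall show that $Y$ contains all but finitely many of the vectors $v(\mu)$, so that for $g\in Y^\perp$ this continuation has only finitely many poles.

\begin{lemma}\label{lem:identity}
Let $Y$ be a closed $T$-invariant subspace, $y\in Y$ and $g\in Y^\perp$. Then $D\,B_{g,y}+h_y\,G_g=0$ on $U$.
\end{lemma}

\begin{proof}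
Let $\lambda>\max(1,\|T\|)$ be real and $x=(\lambda-T)^{-1}y=\sum_{k\geq0}\lambda^{-k-1}T^ky\in Y$. Since $QT=MQ+\mathbf1\otimes w$, applying $Q$ to $\lambda x-Tx=y$ gives $(\lambda-m_n)\psi_n(x)=\psi_n(y)+w(x)$. So $Qx=b+w(x)a(\lambda)$, where $b_n=\psi_n(y)/(\lambda-m_n)$ and $b_\infty=\psi(y)/(\lambda-1)$, and therefore $Tx=Sb+w(x)v(\lambda)$. By \eqref{eq:gS}, every $\theta\in X^*$ satisfies $\theta(Tx)=B_{\theta,y}(\lambda)+w(x)G_\theta(\lambda)$. For $\theta=w$ the left-hand side is $\lambda w(x)-w(y)$, which gives
\begin{equation}\label{eq:wx}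
D(\lambda)\,w\big((\lambda-T)^{-1}y\big)=h_y(\lambda).
\end{equation}
For $\theta=g$ the left-hand side is $0$ since $Tx\in Y$. Multiplying $0=B_{g,y}(\lambda)+w(x)G_g(\lambda)$ by $D(\lambda)$ and using \eqref{eq:wx}, we obtain the identity for all large real $\lambda$, hence on $U$ by the identity theorem.
\end{proof}

At a zero $\mu$ of $D$ the lemma gives $h_y(\mu)G_g(\mu)=0$. To conclude that $G_g(\mu)=0$ we need $h_y(\mu)\ne0$, and for this we must locate the zeros. Let $r_k=\frac342^{-k}$, let $\Gamma_k$ be the circle $|\lambda-1|=r_k$, and let $t_k=1-r_k=m_k+2^{-k-2}\in\Gamma_k$, the midpoint of $(m_k,m_{k+1})$.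

\begin{lemma}\label{lem:zeros}
\begin{enumerate}
\item[(a)] For $k,n\ge1$ and $\lambda\in\Gamma_k$ we have $|\lambda-m_n|\ge\frac14\max(2^{-n},2^{-k})$ and $|D(\lambda)|>\frac14$.
\item[(b)] The zeros of $D$ in $U$ are simple and real. They are a point $\mu_0<m_1$ and one point $\mu_j\in(m_j,t_j)$ for each $j\ge1$.
\item[(c)] If $y\ge0$ and $j\geq1$, then $h_y(\mu_j)\ge w(y)-\frac17C\|y\|4^{-j}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $|\lambda-m_n|\ge|2^{-n}-\frac342^{-k}|$. For $n\le k$ this is at least $2^{-n}-\frac342^{-n}=\frac142^{-n}$, and for $n>k$ at least $\frac342^{-k}-\frac122^{-k}=\frac142^{-k}$. By \eqref{eq:q},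
\begin{equation}\label{eq:Gw}
|G_w(\lambda)|\le\tfrac1{64}+\tfrac13<\tfrac7{20}\qquad\text{whenever }|\lambda-m_n|\ge\tfrac142^{-n}\text{ for all }n.
\end{equation}
On $\Gamma_k$ we have $|\lambda|\ge1-r_1=\frac58$, so $|D(\lambda)|>\frac58-\frac7{20}>\frac14$.

(b) For non-real $\lambda$, $\operatorname{Im}D(\lambda)=\operatorname{Im}\lambda\,\big(1+\sum_nq_n|\lambda-m_n|^{-2}\big)\ne0$. For real $\lambda\in U$, $D'(\lambda)=1+\sum_nq_n(\lambda-m_n)^{-2}>0$, so real zeros are simple and each interval of $U\cap\mathbb R$ contains at most one. As $q_n>0$, the term $-q_n/(\lambda-m_n)$ tends to $+\infty$ for $\lambda\uparrow m_n$ and to $-\infty$ for $\lambda\downarrow m_n$, while the other terms stay bounded; also $D(\lambda)\to-\infty$ as $\lambda\to-\infty$. So $D$ has exactly one zero in $(-\infty,m_1)$ and in each $(m_j,m_{j+1})$. For $\lambda>1$ we have $\lambda-m_n>2^{-n}$, and \eqref{eq:Gw} gives $D(\lambda)>1-\frac7{20}>0$. Finally $D(t_j)>\frac58-\frac7{20}>0$ by (a) and \eqref{eq:Gw}, so $\mu_j<t_j$.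

(c) The terms of $h_y(\mu_j)$ with $n\le j$ are non-negative, since $\mu_j>m_n$, $q_n>0$ and $\psi_n(y)\ge0$. For $n>j$ we have $m_n-\mu_j\ge m_{j+1}-t_j=2^{-j-2}$, so by \eqref{eq:q} the remaining terms have absolute sum at most $C\|y\|2^{j+2}\sum_{n>j}8^{-n}/4=\frac17C\|y\|4^{-j}$.
\end{proof}

\begin{remark}\label{rem:eigen}
Part (c) is where positive eigenvectors are excluded. If $Ty=\mu y$, then \eqref{eq:wx} reads $(\lambda-\mu)h_y(\lambda)=w(y)D(\lambda)$, so $h_y(\mu_j)=0$ whenever $\mu_j\neq\mu$; for $0\neq y\ge0$ this contradicts (c) and $w(y)>0$. The smallness of the $q_n$ enters through $\mu_j<t_j$, which keeps $\mu_j$ away from the poles that contribute negative terms.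
\end{remark}

\begin{proposition}\label{prop:rational}
Let $Y$ be a closed $T$-invariant subspace containing a vector $0\ne y\ge0$. There is $j_0\ge1$ such that for every $g\in Y^\perp$ the function $\Phi_g=G_g/D$ belongs to
\[
\mathcal F=\operatorname{span}\Big\{\frac1{\lambda-1},\frac1{\lambda-\mu_0},\dots,\frac1{\lambda-\mu_{j_0-1}}\Big\},
\]
and $\Phi_g(m_n)=-g(\xi_n)/q_n$ for all $n$.
\end{proposition}

\begin{proof}
Since $w(y)>0$, Lemma~\ref{lem:zeros}(c) gives $j_0\geq1$ with $h_y(\mu_j)>0$ for $j\ge j_0$. Let $g\in Y^\perp$. By Lemma~\ref{lem:identity}, $G_g(\mu_j)=0$ for $j\ge j_0$. The zeros of $D$ are simple, so $\Phi_g$ is analytic at these $\mu_j$ and has at most simple poles at $\mu_0,\dots,\mu_{j_0-1}$. Near $m_n$ the functions $(\lambda-m_n)G_g$ and $(\lambda-m_n)D$ are analytic with values $g(\xi_n)$ and $-q_n\ne0$ at $m_n$, so $\Phi_g$ is analytic at $m_n$ with the stated value. As $|\lambda|\to\infty$, $G_g\to g(u)$ and $|D|\to\infty$, so $\Phi_g\to0$.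

The point $1$, where the singularities of $G_g$ and $D$ accumulate, is now an isolated singularity of $\Phi_g$, and we must rule out that it is essential. On $\Gamma_k$, Lemma~\ref{lem:zeros}(a) gives $|\lambda-m_n|\ge\frac142^{-k}=r_k/3$, hence
\[
|\Phi_g|\le4|G_g|\le4\Big(|g(u)|+\frac3{r_k}\sum_n|g(\xi_n)|+\frac{|g_\infty|}{r_k}\Big)\le\frac{C_g}{r_k}
\]
with $C_g$ independent of $k$. For large $k$ the coefficient of $(\lambda-1)^{-l}$ in the Laurent series at $1$ equals $\frac1{2\pi i}\int_{\Gamma_k}\Phi_g(\lambda)(\lambda-1)^{l-1}d\lambda$ and is bounded by $C_gr_k^{\,l-1}$, which tends to $0$ if $l\ge2$. So $1$ is at most a simple pole. Subtracting the principal parts at $1,\mu_0,\dots,\mu_{j_0-1}$ leaves an entire function tending to $0$ at infinity, which vanishes by Liouville's theorem.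
\end{proof}

\section{From finite codimension to the whole space}\label{sec:end}

So far $Y$ was only a subspace with a positive vector. The lattice property now removes the finitely many remaining degrees of freedom, because a sublattice of small codimension in $\mathbb R^N$ must contain a coordinate axis.

\begin{lemma}\label{lem:half}
A sublattice $L$ of $\mathbb R^N$ with $\dim L>N/2$ contains a standard unit vector.
\end{lemma}

\begin{proof}
By (F1), $L$ has a basis of $d=\dim L$ pairwise disjoint positive vectors. Their supports are disjoint non-empty subsets of $\{1,\dots,N\}$. If each had at least two elements, then $2d\le N$. So one basis vector is a positive multiple of a unit vector.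
\end{proof}

The sublattice $\{x_1=x_2,\ x_3=x_4,\dots\}$ of $\mathbb R^N$, $N$ even, shows that $\dim L=N/2$ is not enough.

\begin{proof}[Proof of Theorem~\ref{thm:main}(B)]
By Lemma~\ref{lem:T}, $T$ is positive and has the required form. Let $Y\ne\{0\}$ be a closed invariant sublattice. It contains a non-zero positive vector, so Proposition~\ref{prop:rational} applies; put $r=j_0+1=\dim\mathcal F$.

\emph{$Y$ contains $p_n$ for infinitely many even $n$.} Let $\Lambda$ be any set of $N=2r+1$ even indices and $E$ the span of the $p_n$, $n\in\Lambda$. These vectors are positive, non-zero since $\psi_n(p_n)=1$, and pairwise disjoint by Proposition~\ref{prop:frame}(a). So $E$ is a sublattice, isomorphic to $\mathbb R^N$ with the $p_n$ as unit vectors, and $Y\cap E$ is a sublattice of $E$. For even $n$ we have $\xi_n=m_np_n$, so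
\[
g(p_n)=-\frac{q_n}{m_n}\,\Phi_g(m_n)\qquad(g\in Y^\perp,\ n\text{ even}).
\]
The map $g\mapsto\Phi_g$ is linear, and $g|_E=0$ when $\Phi_g=0$; its values lie in $\mathcal F$, so the space $\{g|_E:g\in Y^\perp\}$ has dimension at most $r$. As $Y$ is closed, $Y\cap E$ is the common kernel of these functionals, and $\dim(Y\cap E)\ge N-r=r+1>N/2$. By Lemma~\ref{lem:half}, $p_n\in Y$ for some $n\in\Lambda$. Since $\Lambda$ was arbitrary, $p_n\in Y$ for all but at most $2r$ even $n$.

\emph{$Y$ contains $u$ and all $\xi_n$.} Let $g\in Y^\perp$. By the displayed formula, $\Phi_g(m_n)=0$ for infinitely many $n$. A rational function with infinitely many zeros vanishes, so $\Phi_g=0$ and $G_g=0$. Hence $g(\xi_n)=-q_n\Phi_g(m_n)=0$ for all $n$, and $g(u)=\lim_{\lambda\to\infty}G_g(\lambda)=0$. As $g\in Y^\perp$ was arbitrary, $u\in Y$ and $\xi_n\in Y$ for all $n$.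

\emph{$Y$ contains all $p_n$ and $z^{(i)}$.} For even $n$, $p_n=\xi_n/m_n\in Y$. The odd indices form the pairs $\{4i-3,4i-1\}$. Let $n$ be odd and $n'$ its partner, so that $z_n=z_{n'}$ and $|n-n'|=2$. Then $z_n$ cancels in
\[
\frac{\xi_n}{\varepsilon_n}-\frac{\xi_{n'}}{\varepsilon_{n'}}=\frac{m_n}{\varepsilon_n}\,p_n-\frac{m_{n'}}{\varepsilon_{n'}}\,p_{n'}\in Y .
\]
Since $p_n\wedge p_{n'}=0$, the positive part of this vector is $(m_n/\varepsilon_n)p_n$, so $p_n\in Y$. Then $z_n=\varepsilon_n^{-1}(\xi_n-m_np_n)\in Y$ as well. By \eqref{eq:span}, $Y=X$.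
\end{proof}

\begin{thebibliography}{9}

\bibitem{ISPO} \emph{Invariant sublattices for positive operators}, \texttt{https://core.ac.uk/download/pdf/82463426.pdf}.

\bibitem{LT} Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces II}.

\bibitem{MN} Meyer-Nieberg, \emph{Banach Lattices}.

\end{thebibliography}
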